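# Solutions of $-\Delta u=u^5+\lambda u$ below the threshold $\lambda^*$ on star-shaped domains

## 1. Star-shaped domains, Sobolev quotients and the number $\lambda^*$

All functions are real, all domains lie in $\mathbb R^3$, and $B_R=\{|x|<R\}$. For a bounded open set $U$, elements of $H^1_0(U)$ are extended by $0$ outside $U$, so that $U\subset U'$ gives $H^1_0(U)\subset H_0^1(U')$. For $x\neq 0$ write $x=r\theta$ with $r=|x|$ and $\theta\in S^2$; $\nu$ is the outer unit normal.

**Definition 1 (star-shaped).** A smooth bounded domain $\Omega$ is *star-shaped* if $0\in\Omega$ and the segment $[0,x]$ lies in $\Omega$ for every $x\in\Omega$. It is *strictly star-shaped* if, in addition, $x\cdot\nu>0$ on $\partial\Omega$.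

*Example.* Let $f$ be a smooth positive function on $S^2$ and $\Omega=\{0\}\cup\{r\theta:0<r<f(\theta)\}$. Near $\partial\Omega$ the domain is $\{h<0\}$ with $h(x)=|x|-f(x/|x|)$. The function $f(x/|x|)$ is homogeneous of degree $0$, so its radial derivative vanishes and $x\cdot\nabla h=|x|>0$. Hence $\nabla h\ne0$ and the boundary is smooth. Also $\nu=\nabla h/|\nabla h|$ satisfies $x\cdot\nu=|x|/|\nabla h|>0$, so $\Omega$ is strictly star-shaped. For $f\equiv R$ this is $B_R$, with $x\cdot\nu=R$.

**Definition 2 (first eigenvalue).** For a bounded open set $U$,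
$$\lambda_1(U)=\min\Big\{\int|\nabla u|^2:\ u\in H^1_0(U),\ \int u^2=1\Big\}.$$
The minimum exists because $H^1_0(U)\subset L^2(U)$ is compact. A larger set has a smaller (or equal) $\lambda_1$.

*Example.* On $B_R$ take $\varphi(x)=\sin(\pi r/R)/r$. Since $\Delta(g(r)/r)=g''(r)/r$, we get $-\Delta\varphi=(\pi/R)^2\varphi$. As $\varphi>0$ in $B_R$ and $\varphi=0$ on the boundary, $\lambda_1(B_R)=\pi^2/R^2$.

**Definition 3 (Sobolev quotients).** Put $Q_\lambda(u)=\int|\nabla u|^2-\lambda\int u^2$ and
$$S=\inf\Big\{\int|\nabla u|^2:\ u\in H_0^1(\Omega),\ \|u\|_6=1\Big\},\qquad S_\lambda(\Omega)=\inf\{Q_\lambda(u):\ u\in H^1_0(\Omega),\ \|u\|_6=1\}.$$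
By the Sobolev inequality $S>0$, and $S$ does not depend on $\Omega$.

*Example.* Take $\phi\in C_c^\infty(B_1)$ and $\phi_n(x)=n^{1/2}\phi(nx)$. Changing variables,
$$\int|\nabla\phi_n|^2=\int|\nabla\phi|^2,\qquad \int\phi_n^6=\int\phi^6,\qquad \int\phi_n^2=n^{-2}\int\phi^2 .$$
The first two identities, together with translations and comparison of $\Omega$ with balls inside and outside it, explain why $S$ does not see the domain. The third shows that on concentrating functions the term $\lambda\int u^2$ disappears. Hence $S_\lambda(\Omega)\le S$ for every $\lambda$.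

**Definition 4 (Problem (I)).** Let $\Omega$ be a smooth bounded domain and $\lambda\in\mathbb R$. A solution of (I) is a function $u:\overline\Omega\to\mathbb R$ with
$$-\Delta u=u^5+\lambda u\ \text{ in }\Omega,\qquad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .$$
A solution continuous on $\overline\Omega$ has a bounded right-hand side, so by the standard $L^p$ and Schauder estimates it is $C^2$ up to the boundary.

**Definition 5 (the threshold $\lambda^*$).** The following facts are taken as known.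

1. There is $\lambda^*=\lambda^*(\Omega)\in(0,\lambda_1(\Omega))$ with $S_\lambda=S$ for $\lambda\le\lambda^*$ and $S_\lambda<S$ for $\lambda>\lambda^*$.
2. For $\lambda^*<\lambda<\lambda_1$ the infimum $S_\lambda$ is achieved, and a minimizer gives, after scaling, a solution of (I).
3. For $\lambda<\lambda^*$ the infimum $S_\lambda$ is not achieved.
4. When $\Omega$ is a ball, $\lambda^*=\lambda_1/4$, and (I) has no solution for $\lambda\le\lambda_1/4$.
5. When $\Omega$ is star-shaped, (I) has no solution for $\lambda\le0$.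

*Example.* On $B_1$ we have $\lambda_1=\pi^2$ and $\lambda^*=\pi^2/4$. Problem (I) is solvable for $\pi^2/4<\lambda<\pi^2$, by fact 2, and not for $\lambda\le\pi^2/4$, by fact 4.

**Definition 6 (invariant functions).** $G$ is the group of rotations about the $x_3$-axis. A superscript $G$ on a function space denotes its $G$-invariant elements.

*Example.* The functions $x_3$ and $x_1^2+x_2^2$ are $G$-invariant, $x_1$ is not. The orbit of a point off the axis is a circle; the points of the axis are fixed. If $U$ is $G$-invariant, then $H^1_0(U)^G$ is a closed, hence weakly closed, subspace of $H_0^1(U)$.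

**The Brezis–Lieb lemma.** If $u_n$ is bounded in $L^6$ and $u_n\to u$ a.e., then $\int u_n^6-\int(u_n-u)^6\to\int u^6$. For instance, for $\phi_n$ above the a.e. limit is $0$ away from the origin and all of $\int\phi_n^6$ stays in the remainder $\phi_n-0$. We shall combine the lemma with the elementary inequality
$$m^{1/3}+(1-m)^{1/3}\ \ge\ 1\quad(0\le m\le1),\qquad\text{strict for }0<m<1, \tag{1}$$
which holds because $x^{1/3}\ge x$ on $[0,1]$, strictly inside.

## 2. Can (I) be solved on a star-shaped domain for $0<\lambda<\lambda^*$?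

On a star-shaped domain, facts 2 and 5 settle two ranges: there are solutions for $\lambda^*<\lambda<\lambda_1$ and none for $\lambda\le0$. In between, any solution with $\lambda<\lambda^*$ would give, after scaling, a critical point of $Q_\lambda$ on the sphere $\|u\|_6=1$ that is not a minimum. The problem, from "Some Variational Problems with Lack of Compactness" (http://math.rutgers.edu/~brezis/PUBlications/108.pdf), is this: either prove that for every smooth bounded star-shaped $\Omega\subset\mathbb R^3$ and every $\lambda<\lambda^*(\Omega)$ Problem (I) has no solution, or exhibit such an $\Omega$ and some $\lambda\in(0,\lambda^*(\Omega))$ for which it has one.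

The answer proved here is that solutions can exist, and that $\lambda/\lambda^*(\Omega)$ can even be made arbitrarily small.

## 3. The endpoints $0$ and $\lambda_1$, the ball, and inclusion of domains

**$\lambda\ge\lambda_1$.** Let $\varphi_1>0$ be the first eigenfunction. Multiplying the equation by $\varphi_1$ and integrating by parts gives
$$(\lambda_1-\lambda)\int u\varphi_1=\int u^5\varphi_1>0, \tag{2}$$
so a solution forces $\lambda<\lambda_1$.

**$\lambda\le0$.** Let $f(u)=u^5+\lambda u$ and $F(u)=\frac16u^6+\frac\lambda2u^2$. Multiply $-\Delta u=f(u)$ by $x\cdot\nabla u$. The right side gives $\int x\cdot\nabla F(u)=-3\int F(u)$. For the left side, integrate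
$$\operatorname{div}\big((x\cdot\nabla u)\nabla u\big)=(x\cdot\nabla u)\Delta u+|\nabla u|^2+x\cdot\nabla\tfrac{|\nabla u|^2}2 ,$$
using $\nabla u=(\partial_\nu u)\nu$ on $\partial\Omega$ and $\int x\cdot\nabla\frac{|\nabla u|^2}2=\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2d\sigma-\frac32\int|\nabla u|^2$. The result is
$$-\int(x\cdot\nabla u)\Delta u=-\tfrac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2d\sigma-\tfrac12\int|\nabla u|^2 .$$
Equating, and inserting $\int|\nabla u|^2=\int uf(u)$, we get $\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2d\sigma=\int\big(3F(u)-\frac12uf(u)\big)$. In the last integrand the sixth powers cancel, and Pohozaev's identity reads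
$$\lambda\int_\Omega u^2=\frac12\int_{\partial\Omega}(x\cdot\nu)\,|\partial_\nu u|^2\,d\sigma . \tag{3}$$
On a star-shaped domain the right side is $\ge0$, so $\lambda<0$ is impossible. If $x\cdot\nu>0$ and $\lambda=0$, then $\partial_\nu u=0$ on $\partial\Omega$, so $\int_\Omega(-\Delta u)=0$, against $-\Delta u=u^5>0$. For $\lambda>0$ the identity gives no contradiction.

**The ball.** Fact 4 says that on a ball there is nothing in $(0,\lambda^*]$. The domain will have to be far from a ball.

**Inclusion.** Let $\Omega\subset B_1$. For $0\le\lambda\le\pi^2/4$,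
$$S\ \ge\ S_\lambda(\Omega)\ \ge\ S_\lambda(B_1)=S ,$$
where the last equality is facts 1 and 4. So $S_\lambda(\Omega)=S$ up to $\pi^2/4$, and fact 1 gives
$$\Omega\subset B_1\ \Longrightarrow\ \lambda^*(\Omega)\ge\pi^2/4 . \tag{4}$$
This is a cheap lower bound for $\lambda^*$: it suffices to find a star-shaped $\Omega\subset B_1$ with a solution at $\lambda=1$, say, since $1<\pi^2/4$.

## 4. Symmetric minimization fails exactly at the origin

Minimizing $Q_\lambda$ over all of $H_0^1(\Omega)$ is excluded by fact 3. The natural remedy is symmetry: take $\Omega$ invariant under $G$ and minimize over $G$-invariant functions. Away from the axis, $G$-invariant functions are functions of two variables, and in dimension two the exponent $6$ is subcritical, so nothing can concentrate there.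

But a star-shaped domain contains $0$, and $0$ is a fixed point of $G$. By symmetrization, the Sobolev constant of a small ball $B_\rho\subset\Omega$ is already the infimum over radial functions, and these are $G$-invariant. Hence, for $0<\lambda<\lambda^*$,
$$S=S_\lambda(\Omega)\ \le\ \inf\{Q_\lambda(u):u\in H^1_0(\Omega)^G,\|u\|_6=1\}\ \le\ S .$$
The symmetric infimum is again $S$, and a symmetric minimizer would be a minimizer for $S_\lambda$, against fact 3. The trouble is concentration at one point, the origin.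

If the domain missed the axis altogether, symmetry would work better, but such a domain does not contain $0$ and is not star-shaped. The way through is to take star-shaped domains that *nearly* miss the axis. They consist of a tiny ball around $0$ together with a part of a conical sector $C$ that avoids the axis. On the limit set $C$ one minimizes among invariant functions. There the only dangerous point is the tip of the cone, and the cone will be narrow enough that any $\lambda>0$ restores compactness. On the approximating domain the minimizer survives as a *local* minimizer: the bubbles at level $S$ living in the tiny ball are kept away by a constraint on the mass near $0$. For $\lambda<\lambda^*$ such a local minimizer necessarily has level $>S$, since at level $S$ it would contradict fact 3.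

## 5. The domains $\Omega_\varepsilon$, the cone sector $C$, and the theorems

Put
$$K=\{r\theta:\ r>0,\ |\theta_3|<\tfrac12\},\qquad C=K\cap B_1 .$$
For $0<\varepsilon<\frac14$ choose $\psi_\varepsilon\in C_c^\infty((-\frac12,\frac12))$ with $0\le\psi_\varepsilon\le1$ and $\psi_\varepsilon=1$ on $[-\frac12+\varepsilon,\frac12-\varepsilon]$, and set
$$f_\varepsilon(\theta)=\varepsilon+(1-\varepsilon)\psi_\varepsilon(\theta_3),\qquad\Omega_\varepsilon=\{0\}\cup\{r\theta:\ 0<r<f_\varepsilon(\theta)\}.$$
Picture the unit ball with two conical pits dug along the axis from the poles, stopping at distance $\varepsilon$ from the center. By the example after Definition 1, $\Omega_\varepsilon$ is smooth, bounded and strictly star-shaped. It is $G$-invariant, because $f_\varepsilon$ depends on $\theta_3$ only. Moreover: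

* (a) $\Omega_\varepsilon\subset B_1$, since $f_\varepsilon\le1$.
* (b) $\Omega_\varepsilon\setminus B_\varepsilon\subset C$: if $\varepsilon\le r<f_\varepsilon(\theta)$, then $\psi_\varepsilon(\theta_3)>0$, so $|\theta_3|<\frac12$, and $r<1$.
* (c) Every compact subset of $C$ lies in $\Omega_\varepsilon$ for $\varepsilon$ small: on it $|\theta_3|\le\frac12-\varepsilon_0$ for some $\varepsilon_0>0$, and $0<r<1$, so for $\varepsilon\le\varepsilon_0$ we have $f_\varepsilon(\theta)=1>r$.

**Theorem 1.** Let $J=[a,b]\subset(0,\lambda_1(C))$, with $a=b$ allowed. There is $\varepsilon_J>0$ such that for all $\varepsilon\in(0,\varepsilon_J)$ and all $\lambda\in J$, Problem (I) on $\Omega_\varepsilon$ has a solution.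

**Corollary (answer to the problem).** For small $\varepsilon$, the smooth strictly star-shaped domain $\Omega_\varepsilon$ admits a solution of (I) with $\lambda=1\in(0,\lambda^*(\Omega_\varepsilon))$.

*Proof from Theorem 1.* By (a) and (4), $\lambda^*(\Omega_\varepsilon)\ge\pi^2/4>1$. Since $C\subset B_1$, $\lambda_1(C)\ge\pi^2>1$, so $J=\{1\}$ is allowed. $\square$

**Theorem 2 (strong form).** For every $\eta\in(0,1)$ there is a smooth bounded strictly star-shaped $\Omega$ such that (I) has a solution for every $\lambda\in[\eta\lambda^*(\Omega),\lambda_1(\Omega))$.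

**Theorem 3 (converse).** Let $\Omega$ be smooth, bounded and strictly star-shaped, $d=\operatorname{diam}\Omega$. If (I) has a solution, then
$$\lambda_1(\Omega)>\lambda\ \ge\ \frac{2\pi}d\Big(\int_{\partial\Omega}\frac{d\sigma}{x\cdot\nu}\Big)^{-1}>0 .$$

So no single strictly star-shaped domain can be solvable on all of $(0,\lambda_1)$, while by Theorem 2 the threshold, measured relative to $\lambda^*$, can be made arbitrarily small.

## 6. Cylindrical coordinates turn the cone into a strip

The purpose of this section is to make dilations of the cone into translations. Let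
$$I=(-\tfrac12,\tfrac12),\qquad P=\mathbb R\times I,\qquad P_-=(-\infty,0)\times I .$$
For $u\in C_c^\infty(K)^G$ write
$$u(r\theta)=r^{-1/2}\,v(\log r,\theta_3),\qquad v=v(t,s)\in C_c^\infty(P).$$
*Example.* The dilation $u\mapsto n^{1/2}u(n\,\cdot)$ becomes $v\mapsto v(t+\log n,s)$.

We compute the integrals. The area element on $S^2$ is $ds\,d\varphi$, with $\varphi$ the angle about the axis, and $|\nabla_\theta v|^2=(1-s^2)v_s^2$. From $\partial_ru=r^{-3/2}(v_t-\frac12v)$ we get $\int|\partial_ru|^2r^2dr=\int(v_t-\frac12v)^2dt$, and $\int vv_t\,dt=0$. The angular part is $\int r^{-2}|\nabla_\theta u|^2r^2dr=\int(1-s^2)v_s^2\,dt$. Also $u^6r^2dr=v^6dt$ and $u^2r^2dr=e^{2t}v^2dt$. Hence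
$$\int|\nabla u|^2=E(v):=2\pi e(v),\qquad e(v)=\int_Pv_t^2+(1-s^2)v_s^2+\tfrac14v^2,$$
$$\int u^6=F(v):=2\pi\int_Pv^6,\qquad\int u^2=W(v):=2\pi\int_Pe^{2t}v^2 . \tag{5}$$
On $I$ we have $\frac34\le1-s^2\le1$, so $\frac14\|v\|_{H^1}^2\le e(v)\le\|v\|_{H^1}^2$: $e^{1/2}$ is a Hilbert norm on $H^1_0(P)$ equivalent to the $H^1$ norm. Let $\langle\cdot,\cdot\rangle_e$ be its inner product. The Sobolev inequality for $u$ reads $E(v)\ge S\,F(v)^{1/3}$ for $v\in C_c^\infty(P)$. By density it holds on $H^1_0(P)$, and $F$ is finite and continuous there.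

**The isomorphism $H_0^1(C)^G\cong H^1_0(P_-)$.** If $u\in H^1_0(C)^G$ and $\phi_k\in C_c^\infty(C)$ tend to $u$, then the averages of $\phi_k$ over $G$ lie in $C_c^\infty(C)^G$ and still tend to $u$. Since $C$ misses the axis, $C_c^\infty(C)^G$ corresponds exactly to $C_c^\infty(P_-)$, with inverse $v(t,s)=e^{t/2}u\big(e^t(\sqrt{1-s^2},0,s)\big)$. By (5) the correspondence is isometric for $\int|\nabla u|^2$ and $E$, so it extends to the closures. The formulas (5) extend too, as $e^{2t}\le1$ on $P_-$.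

Define
$$\Lambda_0=\inf\{E(v):v\in H^1_0(P),F(v)=1\},\qquad\Lambda_\lambda=\inf\{Q_\lambda(u):u\in H^1_0(C)^G,\|u\|_6=1\}\quad(\lambda>0),$$
where in the new variables $Q_\lambda=E-\lambda W$. The level $\Lambda_0$ is what concentration at the tip of the cone costs. We record three facts.

* $\Lambda_0\ge S>0$, as just shown.
* For $0<\lambda<\lambda_1(C)$ we have $Q_\lambda(u)\ge(1-\lambda/\lambda_1(C))\int|\nabla u|^2$, so $\Lambda_\lambda\ge(1-\lambda/\lambda_1(C))S>0$.
* By Hölder, $\int u^2\le|B_1|^{2/3}$ when $u$ is supported in $\overline{B_1}$ and $\|u\|_6=1$, so $\lambda\mapsto\Lambda_\lambda$ is nonincreasing and Lipschitz with constant $|B_1|^{2/3}$.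

## 7. The extremal on the strip and its decay

**Lemma 1.** $\Lambda_0$ is attained by some $w\ge0$, and $e^{2t^+}w\in H_0^1(P)$.

*Proof.* **Nonvanishing.** This part makes sure that a minimizing sequence, after translation, has a nonzero weak limit. Let $v_n$ be minimizing, $F(v_n)=1$; it is bounded in $H^1_0(P)$. On $P_j=(j,j+1)\times I$, Cauchy–Schwarz and the two-dimensional Sobolev embedding $H^1(P_j)\subset L^{10}(P_j)$, with a constant independent of $j$, give
$$\int_{P_j}v^6\le\|v\|_{L^2(P_j)}\|v\|_{L^{10}(P_j)}^5\le c\,\|v\|_{L^2(P_j)}\,\|v\|_{H^1(P)}^3\,\|v\|_{H^1(P_j)}^2 .$$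
Summing over $j\in\mathbb Z$, $1=F(v_n)\le c'\sup_j\|v_n\|_{L^2(P_j)}$. So for each $n$ some $j_n$ satisfies $\|v_n\|_{L^2(P_{j_n})}\ge c''>0$. An integer translation in $t$ preserves $E$ and $F$, so we may take $j_n=0$. On a subsequence $v_n\rightharpoonup w$ in $H^1_0(P)$, a.e. and in $L^2_{\rm loc}(\overline P)$. Then $\|w\|_{L^2(P_0)}\ge c''$ and $w\ne0$.

**Attainment.** Here we exclude splitting. Let $m=F(w)\in(0,1]$ (the upper bound is Fatou's lemma). By Brezis–Lieb $F(v_n-w)\to1-m$, and weak convergence gives $E(v_n)=E(w)+E(v_n-w)+o(1)$. So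
$$\Lambda_0=E(w)+\lim E(v_n-w)\ \ge\ \Lambda_0\big(m^{1/3}+(1-m)^{1/3}\big).$$
By (1), $m=1$. Then $\Lambda_0\ge E(w)\ge\Lambda_0$, so $w$ is a minimizer. Replacing $w$ by $|w|$ changes neither $E$ nor $F$.

**Decay.** The aim is an exponential rate that beats $e^{-t}$ comfortably. The Lagrange multiplier rule gives $\langle w,\phi\rangle_e=\mu\int w^5\phi$ for all $\phi\in H_0^1(P)$. With $\phi=w$ we have $e(w)=\mu\int w^6$, and multiplying by $2\pi$ gives $\mu=\Lambda_0$. Thus
$$\langle w,\phi\rangle_e=\Lambda_0\int w^5\phi\qquad\forall\phi\in H^1_0(P).$$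
Let $R>0$, $\rho(t)=2\min(t^+,R)$, $\phi=e^{2\rho}w$, $z=e^\rho w$. Since $\rho$ is bounded and Lipschitz, $\phi,z\in H_0^1(P)$. We have $w_t=e^{-\rho}(z_t-\rho'z)$ and $(e^{2\rho}w)_t=(e^\rho z)_t=e^{\rho}(z_t+\rho'z)$, so $w_t\phi_t=z_t^2-\rho'^2z^2$. Also $w_s\phi_s=z_s^2$, $w\phi=z^2$ and $w^5\phi=w^4z^2$. Hence
$$e(z)-\int\rho'^2z^2=\Lambda_0\int w^4z^2 . \tag{6}$$
The first Dirichlet eigenvalue of $-d^2/ds^2$ on $I$, an interval of length $1$, is $\pi^2$. So
$$e(z)\ \ge\ \big(\tfrac34\pi^2+\tfrac14\big)\int z^2\ \ge\ 7\int z^2 .$$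
This is where the narrowness of the cone enters. As $\rho'^2\le4$, the left side of (6) is at least $(1-\frac47)e(z)=\frac37e(z)$.

Let $c_0$ satisfy $(\int z^6)^{1/3}\le c_0e(z)$ on $H^1_0(P)$, and choose $T_0\ge0$, independent of $R$, with $\Lambda_0c_0\big(\int_{t>T_0}w^6\big)^{2/3}\le\frac17$. By Hölder,
$$\Lambda_0\int_{t>T_0}w^4z^2\le\Lambda_0\Big(\int_{t>T_0}w^6\Big)^{2/3}\Big(\int z^6\Big)^{1/3}\le\tfrac17e(z).$$
For $t\le T_0$ we have $\rho\le2T_0$, so $z\le e^{2T_0}w$. Therefore
$$\tfrac27e(z)\le\Lambda_0\int_{t\le T_0}w^4z^2\le\Lambda_0e^{4T_0}\int w^6 ,$$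
a bound independent of $R$. As $R\to\infty$, $z\to e^{2t^+}w$ pointwise while $z$ stays bounded in $H^1_0(P)$, so the pointwise limit is also the weak limit, and $e^{2t^+}w\in H_0^1(P)$. $\square$

## 8. Every $\lambda>0$ pushes the level below $\Lambda_0$

**Lemma 2.** $\Lambda_\lambda<\Lambda_0$ for every $\lambda>0$.

*Proof.* The plan is to cut $w$ off at height $T$ and translate it by $T$ to the left, into $P_-$. The cut costs $O(e^{-4T})$, while the term $\lambda W$ gains a multiple of $e^{-2T}$.

**Tails.** Let $z=e^{2t^+}w\in H^1_0(P)\subset L^6(P)$. For $t>0$, $w=e^{-2t}z$ and $w_t=e^{-2t}(z_t-2z)$. So for $T\ge0$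
$$\int_{t>T}(w^2+w_t^2)\le c\,e^{-4T},\qquad\int_{t>T}w^6\le e^{-12T}\int z^6\le c\,e^{-4T}.$$

**Test functions.** For $T\ge1$ let $\eta_T(t)=1$ for $t\le T-1$, $\eta_T=T-t$ on $[T-1,T]$, $\eta_T=0$ for $t\ge T$, and
$$v_T(t,s)=(\eta_Tw)(t+T,s).$$
Then $v_T\in H_0^1(P)$ vanishes for $t\ge0$. It lies in $H^1_0(P_-)$: approximate $w$ in $H^1$ by functions in $C_c^\infty(P)$, multiply by $\eta_T$, translate by $T$, shift slightly further to the left, and mollify.

**Energy.** On $\{t<T-1\}$ the integrands of $E(\eta_Tw)$ and $E(w)$ agree. On $\{t>T-1\}$, $(\eta_Tw)_t^2=(\eta_Tw_t+\eta_T'w)^2\le2w_t^2+2w^2$, and the other two terms are at most those of $w$. Hence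
$$E(v_T)=E(\eta_Tw)\le\Lambda_0+2\pi\int_{t>T-1}(2w_t^2+2w^2)\le\Lambda_0+ce^{-4T}.$$

**Mass.** $F(v_T)\ge1-2\pi\int_{t>T-1}w^6\ge1-ce^{-4T}$.

**Gain.** The translation gives $W(v_T)=e^{-2T}W(\eta_Tw)$. Since $\eta_T=\min(1,(T-t)^+)$ increases to $1$ as $T\uparrow\infty$, monotone convergence gives $W(\eta_Tw)\uparrow W(w)$. Here $W(w)>0$ because $w\ne0$, and $W(w)<\infty$ because $e^{2t}\le e^{4t^+}$ and $e^{2t^+}w\in L^2$. So $W(v_T)\ge c_1e^{-2T}$ for $T$ large, with $c_1=\frac12W(w)>0$.

**Comparison.** By homogeneity, with a larger $c$ and $T$ large,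
$$\Lambda_\lambda\le\frac{E(v_T)-\lambda W(v_T)}{F(v_T)^{1/3}}\le\big(\Lambda_0+ce^{-4T}-\lambda c_1e^{-2T}\big)\big(1+ce^{-4T}\big)<\Lambda_0 .\qquad\square$$

*Remark (why the cone matters).* Without the cone, the function $(1+|x|^2)^{-1/2}$, extremal for $S$ on $\mathbb R^3$, becomes $v(t)=e^{t/2}(1+e^{2t})^{-1/2}=(2\cosh t)^{-1/2}$, which decays only like $e^{-t/2}$. Now $W(\eta_Tv)$ grows like $e^{T}$, so the gain is comparable to $\lambda e^{-T}$, while the same estimate of the cut gives a cost bound $ce^{-T}$. The two orders agree, and the computation decides nothing for small $\lambda$. This is consistent with $S_\lambda(B_1)=S$ for $\lambda\le\pi^2/4$.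

## 9. Compactness on the cone sector

**Lemma 3.** Let $\lambda_n\to\lambda\in(0,\lambda_1(C))$, $v_n\in H_0^1(C)^G$, $\|v_n\|_6\to1$, $\limsup Q_{\lambda_n}(v_n)\le\Lambda_\lambda$. Then a subsequence converges in $H^1_0(C)$ to a minimizer for $\Lambda_\lambda$. In particular $\Lambda_\lambda$ is attained.

*Proof.* **Reduction.** Since $\int v_n^2\le|B_1|^{2/3}\|v_n\|_6^2$ is bounded, so is $\int|\nabla v_n|^2=Q_{\lambda_n}(v_n)+\lambda_n\int v_n^2$. Also $Q_\lambda(v_n)-Q_{\lambda_n}(v_n)=(\lambda_n-\lambda)\int v_n^2\to0$, so $\limsup Q_\lambda(v_n)\le\Lambda_\lambda$. Dividing by $\|v_n\|_6\to1$ we may assume $\|v_n\|_6=1$. Pass to a subsequence with $v_n\rightharpoonup v$ in $H^1_0(C)$, strongly in $L^2$ and a.e. Then $v\in H_0^1(C)^G$.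

**No loss of mass.** Put $m=\|v\|_6^6\in[0,1]$. Since $v_n-v\in H^1_0(C)^G\cong H^1_0(P_-)\subset H^1_0(P)$, we have $\int|\nabla(v_n-v)|^2\ge\Lambda_0\|v_n-v\|_6^2$. With Brezis–Lieb,
$$\Lambda_\lambda\ \ge\ Q_\lambda(v)+\limsup\int|\nabla(v_n-v)|^2\ \ge\ \Lambda_\lambda m^{1/3}+\Lambda_0(1-m)^{1/3}. \tag{7}$$
If $m<1$, then since $\Lambda_0>\Lambda_\lambda>0$ the right side exceeds $\Lambda_\lambda\big(m^{1/3}+(1-m)^{1/3}\big)\ge\Lambda_\lambda$, a contradiction. So $m=1$ and $Q_\lambda(v)\ge\Lambda_\lambda$. The first inequality in (7) then gives $\int|\nabla(v_n-v)|^2\to0$ and $Q_\lambda(v)=\Lambda_\lambda$. For the last claim, apply this to a minimizing sequence with $\lambda_n=\lambda$. $\square$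

Let $\mathcal M_\lambda\ne\emptyset$ be the set of minimizers for $\Lambda_\lambda$.

## 10. Constrained minimization on $\Omega_\varepsilon$: proof of Theorem 1

Fix $J=[a,b]\subset(0,\lambda_1(C))$.

**Choice of $\delta$ and $r_0$.** These constants define the constraint. Fix $\delta\in(0,1)$ with
$$12\,\Lambda_0\,\delta^{2/3}\le S. \tag{8}$$
We claim that there is $r_0\in(0,1)$ with
$$\int_{B_{r_0}}u^6\le\delta/2\qquad\forall u\in\mathcal M_\lambda,\ \forall\lambda\in J. \tag{9}$$
If $u_n\in\mathcal M_{\lambda_n}$ with $\lambda_n\in J$, then on a subsequence $\lambda_n\to\lambda\in J$ and $Q_{\lambda_n}(u_n)=\Lambda_{\lambda_n}\to\Lambda_\lambda$. By Lemma 3, $u_n$ has a subsequence converging in $H^1_0(C)$, hence in $L^6$. So $\bigcup_{\lambda\in J}\mathcal M_\lambda$ is relatively compact in $L^6$. If (9) failed, there would be $r_n\to0$ and such $u_n$, with $u_n\to u$ in $L^6$ and $\int_{B_{r_n}}u_n^6>\delta/2$. But $\int_{B_{r_n}}u^6\to0$, a contradiction.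

From now on $\sqrt\varepsilon<r_0$ and $b\le\pi^2/(2\varepsilon)$. Define
$$\mathcal A_\varepsilon=\Big\{u\in H^1_0(\Omega_\varepsilon)^G:\ \|u\|_6=1,\ \int_{B_{r_0}}u^6\le\delta\Big\},\qquad\Lambda_{\lambda,\varepsilon}=\inf_{\mathcal A_\varepsilon}Q_\lambda .$$

**Cut-off.** We need to move functions from $\Omega_\varepsilon$ to $C$ at small cost. Let $\zeta_\varepsilon=0$ on $B_\varepsilon$, $\zeta_\varepsilon=1$ for $|x|\ge\sqrt\varepsilon$, and $\zeta_\varepsilon=\log(|x|/\varepsilon)/L$ in between, where $L=\log(1/\sqrt\varepsilon)=\frac12\log\frac1\varepsilon$. Let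
$$\chi_1=\sin(\tfrac\pi2\zeta_\varepsilon),\qquad\chi_2=\cos(\tfrac\pi2\zeta_\varepsilon).$$
Then $\chi_1^2+\chi_2^2=1$ and $|\nabla\chi_1|^2+|\nabla\chi_2|^2=\frac{\pi^2}4|\nabla\zeta_\varepsilon|^2$. Moreover
$$\|\nabla\zeta_\varepsilon\|_{L^3}^3=\int_\varepsilon^{\sqrt\varepsilon}\frac{4\pi r^2}{L^3r^3}\,dr=\frac{4\pi}{L^2}\to0,\qquad\text{so}\qquad\kappa_\varepsilon:=\tfrac{\pi^2}4\|\nabla\zeta_\varepsilon\|_{L^3}^2\to0 .$$
The logarithm is needed: a cut-off linear in $|x|$ between $\varepsilon$ and $2\varepsilon$ has $\int|\nabla\zeta|^3=4\pi\varepsilon^{-3}\int_\varepsilon^{2\varepsilon}r^2dr=\frac{28\pi}3$, which does not tend to $0$.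

**Step A (lower bound).** *This step shows that on $\mathcal A_\varepsilon$ the level is at least about $\Lambda_\lambda$, and that mass near $0$ only raises it.* For $u\in\mathcal A_\varepsilon$ and $\lambda\in J$ let $u_i=\chi_iu$ and $\tau=\int(1-\chi_1^6)u^6=1-\|u_1\|_6^6$. Then $u_1\in H^1_0(C)^G$, $0\le\tau\le\delta$, $Q_\lambda(u_2)\ge0$, and
$$Q_\lambda(u)\ \ge\ Q_\lambda(u_1)+Q_\lambda(u_2)-\kappa_\varepsilon\ \ge\ \Lambda_\lambda(1+\tau)-\kappa_\varepsilon. \tag{10}$$

*Proof.* If $\phi_k\in C_c^\infty(\Omega_\varepsilon)$ and $\phi_k\to u$ in $H^1$, then $\chi_1\phi_k$ is Lipschitz with compact support in $\Omega_\varepsilon\setminus B_\varepsilon\subset C$, by (b), and $\chi_1\phi_k\to\chi_1u$ in $H^1$. So $u_1\in H_0^1(C)$, and it is $G$-invariant because $\chi_1$ is radial. Since $1-\chi_1^6$ vanishes outside $B_{\sqrt\varepsilon}\subset B_{r_0}$, $0\le\tau\le\int_{B_{r_0}}u^6\le\delta$.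

Differentiating $\chi_1^2+\chi_2^2=1$ gives $\sum_i\chi_i\nabla\chi_i=0$, so $\sum_i|\nabla(\chi_iu)|^2=|\nabla u|^2+u^2\sum_i|\nabla\chi_i|^2$ and
$$Q_\lambda(u)=Q_\lambda(u_1)+Q_\lambda(u_2)-\tfrac{\pi^2}4\int|\nabla\zeta_\varepsilon|^2u^2 .$$
By Hölder with exponents $\frac32$ and $3$ the last term is at most $\kappa_\varepsilon\|u\|_6^2=\kappa_\varepsilon$. This is the first inequality in (10).

For the outer part, $Q_\lambda(u_1)\ge\Lambda_\lambda\|u_1\|_6^2=\Lambda_\lambda(1-\tau)^{1/3}\ge\Lambda_\lambda(1-\tau)$.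

For the inner part, $u_2\in H_0^1(B_{\sqrt\varepsilon})$ and $\lambda\le b\le\pi^2/(2\varepsilon)=\frac12\lambda_1(B_{\sqrt\varepsilon})$, so
$$Q_\lambda(u_2)\ge\tfrac12\int|\nabla u_2|^2\ge\tfrac S2\|u_2\|_6^2\ge0 .$$
We compare $\|u_2\|_6$ with $\tau$. Since $1-\chi_1^6=(1-\chi_1^2)(1+\chi_1^2+\chi_1^4)\le3\chi_2^2$, Hölder gives
$$\tau\le3\int_{B_{\sqrt\varepsilon}}\chi_2^2u^2\cdot u^4\le3\|u_2\|_6^2\Big(\int_{B_{\sqrt\varepsilon}}u^6\Big)^{2/3}\le3\|u_2\|_6^2\,\delta^{2/3}.$$
Hence, by (8) and Lemma 2, $Q_\lambda(u_2)\ge\frac{S}{6\delta^{2/3}}\tau\ge2\Lambda_0\tau\ge2\Lambda_\lambda\tau$. Adding, $\Lambda_\lambda(1-\tau)+2\Lambda_\lambda\tau=\Lambda_\lambda(1+\tau)$. $\square$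

**Step B (upper bound).** *This step shows that the level is at most about $\Lambda_\lambda$:*
$$\limsup_{\varepsilon\to0}\ \sup_{\lambda\in J}\,(\Lambda_{\lambda,\varepsilon}-\Lambda_\lambda)\le0 .$$

*Proof.* Let $\gamma>0$ and $\lambda_0\in J$. By (9) and density we can approximate an element of $\mathcal M_{\lambda_0}$ in $H^1$ by some $v\in C_c^\infty(C)^G$ with $\|v\|_6=1$, $Q_{\lambda_0}(v)<\Lambda_{\lambda_0}+\gamma$ and $\int_{B_{r_0}}v^6<\delta$. By (c), $v\in\mathcal A_\varepsilon$ for $\varepsilon$ small; in particular $\mathcal A_\varepsilon\ne\emptyset$. Both $|Q_\lambda(v)-Q_{\lambda_0}(v)|$ and $|\Lambda_\lambda-\Lambda_{\lambda_0}|$ are at most $|\lambda-\lambda_0||B_1|^{2/3}$. So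
$$\Lambda_{\lambda,\varepsilon}\le Q_\lambda(v)\le\Lambda_\lambda+\gamma+2|\lambda-\lambda_0||B_1|^{2/3}\le\Lambda_\lambda+2\gamma$$
for $\lambda$ near $\lambda_0$ and $\varepsilon$ small. Cover the compact set $J$ by finitely many such intervals. $\square$

On $J$ we have $\Lambda_0>\Lambda_\lambda\ge\Lambda_b>0$. Step A gives $\Lambda_{\lambda,\varepsilon}\ge\Lambda_b-\kappa_\varepsilon$. Together with Step B, for all small $\varepsilon$ and all $\lambda\in J$,
$$0<\Lambda_{\lambda,\varepsilon}\le2\Lambda_0 . \tag{11}$$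

**Step C ($\Lambda_{\lambda,\varepsilon}$ is attained).** *Here $\varepsilon$ is fixed and small. Mass can be lost only near $0$, and the constraint makes that too expensive.* Let $u_n\in\mathcal A_\varepsilon$ be minimizing. Since $\|u_n\|_6=1$ controls $\|u_n\|_2$, the sequence is bounded in $H^1_0(\Omega_\varepsilon)$. On a subsequence $u_n\rightharpoonup u$ in $H_0^1$, strongly in $L^2$ and a.e., and $u$ is $G$-invariant. Put $\beta_n=u_n-u$, $m=\|u\|_6^6$, $q=1-m$. By Brezis–Lieb, $\|\beta_n\|_6^6\to q$, so $0\le q\le1$.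

*Away from the origin nothing is lost.* By (b), a point of $\Omega_\varepsilon\setminus B_\varepsilon$ has distance $r\sqrt{1-\theta_3^2}\ge\frac{\sqrt3}2\varepsilon>\frac\varepsilon2$ from the axis, so $\Omega_\varepsilon\setminus B_\varepsilon\subset\{x\in B_1:\operatorname{dist}(x,\text{axis})>\varepsilon/2\}$. In the variables $(\ell,x_3)$, $\ell=\sqrt{x_1^2+x_2^2}$, this set corresponds to the circular segment
$$D=\{\ell>\varepsilon/2,\ \ell^2+x_3^2<1\},$$
a bounded convex, hence Lipschitz, planar domain, and volume becomes the weight $2\pi\ell\in(\pi\varepsilon,2\pi)$. So the $G$-invariant functions $\beta_n$ are bounded in $H^1(D)$. The embedding $H^1(D)\subset L^6(D)$ is compact by the two-dimensional Rellich theorem, and $\beta_n\to0$ in $L^2$. Hence $\beta_n\to0$ in $L^6(\Omega_\varepsilon\setminus B_\varepsilon)$.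

*The weak limit is admissible after scaling.* As $\varepsilon<r_0$, we get $\int_{B_{r_0}}\beta_n^6\to q$. Brezis–Lieb on $B_{r_0}$ gives
$$\int_{B_{r_0}}u^6+q=\lim\int_{B_{r_0}}u_n^6\le\delta .$$
Hence $q\le\delta<1$, so $m>0$, and $\int_{B_{r_0}}u^6\le\delta-q\le\delta(1-q)=\delta m$. That is, $m^{-1/6}u\in\mathcal A_\varepsilon$, and so $Q_\lambda(u)\ge\Lambda_{\lambda,\varepsilon}m^{1/3}$.

*Nothing is lost.* By the Sobolev inequality, (11) and $m^{1/3}=(1-q)^{1/3}\ge1-q$,
$$\Lambda_{\lambda,\varepsilon}=Q_\lambda(u)+\lim\int|\nabla\beta_n|^2\ \ge\ \Lambda_{\lambda,\varepsilon}m^{1/3}+Sq^{1/3}\ \ge\ \Lambda_{\lambda,\varepsilon}(1-q)+Sq^{1/3}.$$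
If $q>0$, this yields $S\le\Lambda_{\lambda,\varepsilon}q^{2/3}\le2\Lambda_0\delta^{2/3}\le S/6$ by (11) and (8), which is impossible. So $q=0$, $u\in\mathcal A_\varepsilon$ and $Q_\lambda(u)\le\Lambda_{\lambda,\varepsilon}$, hence $Q_\lambda(u)=\Lambda_{\lambda,\varepsilon}$. $\square$

**Step D (the constraint is inactive).** *A constrained minimizer gives an equation only if it is not on the edge $\int_{B_{r_0}}u^6=\delta$. We show that, for $\varepsilon$ small and all $\lambda\in J$, every minimizer satisfies $\int_{B_{r_0}}u^6<\delta$.* Otherwise there are $\varepsilon_n\to0$, $\lambda_n\in J$ with (on a subsequence) $\lambda_n\to\lambda\in J$, and minimizers $u_n$ for $\Lambda_{\lambda_n,\varepsilon_n}$ with $\int_{B_{r_0}}u_n^6=\delta$. Let $\tau_n$ be the quantity $\tau$ of Step A for $u_n$. By (10) and Step B,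
$$\Lambda_{\lambda_n}(1+\tau_n)-\kappa_{\varepsilon_n}\le Q_{\lambda_n}(u_n)=\Lambda_{\lambda_n,\varepsilon_n}\le\Lambda_{\lambda_n}+o(1),$$
so $\tau_n\to0$, because $\Lambda_{\lambda_n}\ge\Lambda_b>0$. Since $Q_{\lambda_n}(\chi_2u_n)\ge0$, (10) also gives
$$Q_{\lambda_n}(\chi_1u_n)\le Q_{\lambda_n}(u_n)+\kappa_{\varepsilon_n}\le\Lambda_\lambda+o(1),$$
where the continuity of $\lambda\mapsto\Lambda_\lambda$ was used. Further, $\|\chi_1u_n\|_6^6=1-\tau_n\to1$ and $\chi_1u_n\in H_0^1(C)^G$. By Lemma 3 a subsequence of $\chi_1u_n$ converges in $H_0^1(C)$, hence in $L^6$, to some $v\in\mathcal M_\lambda$. Since $1-\chi_1^6$ is supported in $\overline{B_{\sqrt{\varepsilon_n}}}\subset B_{r_0}$, $\int_{B_{r_0}}(\chi_1u_n)^6=\delta-\tau_n$. Therefore $\int_{B_{r_0}}v^6=\delta$, contradicting (9). $\square$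

**Step E (from minimizer to solution).** *We derive the equation, extend it to all test functions, and check regularity and positivity.* Let $\varepsilon$ be small, $\lambda\in J$, $\Lambda=\Lambda_{\lambda,\varepsilon}>0$, and let $u$ be a minimizer. Since $|u|\in\mathcal A_\varepsilon$ and $Q_\lambda(|u|)=Q_\lambda(u)$, we may take $u\ge0$.

Let $\phi\in H_0^1(\Omega_\varepsilon)^G$. By Step D and continuity in $L^6$, $(u+h\phi)/\|u+h\phi\|_6\in\mathcal A_\varepsilon$ for $|h|$ small. So $h\mapsto Q_\lambda(u+h\phi)/\|u+h\phi\|_6^2$ has a minimum at $h=0$. Setting the derivative equal to zero, with $\|u\|_6=1$ and $Q_\lambda(u)=\Lambda$,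
$$\int\nabla u\cdot\nabla\phi-\lambda\int u\phi=\Lambda\int u^5\phi . \tag{12}$$
For arbitrary $\phi\in H_0^1(\Omega_\varepsilon)$ let $\bar\phi$ be its average over $G$. As $u$ and $\Omega_\varepsilon$ are $G$-invariant, replacing $\phi$ by $\phi\circ g$, $g\in G$, changes neither side of (12), so replacing $\phi$ by $\bar\phi$ changes neither side. Since (12) holds for $\bar\phi$, it holds for $\phi$.

Thus $-\Delta u=Vu$ weakly, with $V=\lambda+\Lambda u^4\in L^{3/2}(\Omega_\varepsilon)$, because $u\in L^6$. The Brezis–Kato theorem says that a weak solution $u\in H_0^1$ of $-\Delta u=Vu$ on a bounded domain of $\mathbb R^3$ with $V\in L^{3/2}$ lies in $L^p$ for all $p<\infty$. So $\Delta u\in L^p$ for all $p<\infty$. The $L^p$ estimates give $u\in W^{2,p}$, hence $u\in C^{1,\alpha}(\overline{\Omega_\varepsilon})$, and Schauder estimates, iterated, make $u$ smooth up to the boundary. Finally $u\ge0$, $u\not\equiv0$ and $-\Delta u\ge0$, so $u>0$ in the connected set $\Omega_\varepsilon$ by the strong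 maximum principle. Put $U=\Lambda^{1/4}u$. Then $-\Delta U=\lambda U+\Lambda^{5/4}u^5=\lambda U+U^5$, and $U$ solves (I) on $\Omega_\varepsilon$. This proves Theorem 1, and with it the Corollary. $\blacksquare$

## 11. Solvability on $[\eta\lambda^*,\lambda_1)$: proof of Theorem 2

What is left is to let one interval $J$ reach from below $\eta\lambda^*(\Omega_\varepsilon)$ to above $\lambda^*(\Omega_\varepsilon)$; beyond that fact 2 takes over.

**Upper end.** Let $e_1$ be a first Dirichlet eigenfunction of $C$. As $\lambda\uparrow\lambda_1(C)$,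
$$Q_\lambda(e_1)=(\lambda_1(C)-\lambda)\|e_1\|_2^2\to0 .$$
So there is $b\in(0,\lambda_1(C))$ with $Q_b(e_1)<S\|e_1\|_6^2$, and by density there is $v\in C_c^\infty(C)$ with $Q_b(v)<S\|v\|_6^2$. By (c), $v\in H^1_0(\Omega_\varepsilon)$ for small $\varepsilon$, so $S_b(\Omega_\varepsilon)<S$, and fact 1 gives $\lambda^*(\Omega_\varepsilon)<b$.

**Lower end.** By (a) and (4), $\lambda^*(\Omega_\varepsilon)\ge\pi^2/4$. Put $a=\eta\pi^2/4$. Then $0<a<\pi^2/4\le\lambda^*(\Omega_\varepsilon)<b<\lambda_1(C)$.

**Conclusion.** Apply Theorem 1 with $J=[a,b]$, fix $\varepsilon$ small, and let $\Omega=\Omega_\varepsilon$. If $\lambda\in[\eta\lambda^*(\Omega),b]$, then $\lambda\ge\eta\pi^2/4=a$, so $\lambda\in J$ and (I) is solvable by Theorem 1. If $b<\lambda<\lambda_1(\Omega)$, then $\lambda>\lambda^*(\Omega)$ and (I) is solvable by fact 2. $\blacksquare$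

## 12. A quantitative Pohozaev bound: proof of Theorem 3

Let $u$ solve (I) on the strictly star-shaped domain $\Omega$. By fact 5, $\lambda>0$, and by (2), $\lambda<\lambda_1(\Omega)$. For the lower bound the idea is to bound $\int u^2$ by the boundary integral in Pohozaev's identity (3).

**Step 1 ($\|u\|_2$ by $\|\Delta u\|_1$).** The Dirichlet Green function $g$ of $\Omega$ satisfies $0\le g(x,y)\le\frac1{4\pi|x-y|}$ by the maximum principle. For $y\in\Omega$ the domain lies in the closed ball of radius $d$ about $y$, so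
$$\int_\Omega g(x,y)^2\,dx\le\int_{|x-y|\le d}\frac{dx}{16\pi^2|x-y|^2}=\frac{4\pi d}{16\pi^2}=\frac d{4\pi}.$$
Since $u(x)=\int_\Omega g(x,y)(-\Delta u)(y)\,dy$, Minkowski's integral inequality gives $\|u\|_2\le\big(\frac d{4\pi}\big)^{1/2}\|\Delta u\|_1$.

**Step 2 ($\|\Delta u\|_1$ by the boundary).** As $\lambda>0$, $-\Delta u=u^5+\lambda u>0$. Since $\partial_\nu u\le0$ on $\partial\Omega$, the divergence theorem gives
$$\|\Delta u\|_1=\int_\Omega(-\Delta u)=\int_{\partial\Omega}|\partial_\nu u|\,d\sigma .$$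

**Step 3 (Cauchy–Schwarz in (3)).** Write $|\partial_\nu u|=(x\cdot\nu)^{1/2}|\partial_\nu u|\cdot(x\cdot\nu)^{-1/2}$. Then
$$\lambda\int u^2=\frac12\int_{\partial\Omega}(x\cdot\nu)|\partial_\nu u|^2d\sigma\ \ge\ \frac12\,\frac{\big(\int_{\partial\Omega}|\partial_\nu u|\,d\sigma\big)^2}{\int_{\partial\Omega}(x\cdot\nu)^{-1}d\sigma}\ \ge\ \frac{2\pi}d\Big(\int_{\partial\Omega}\frac{d\sigma}{x\cdot\nu}\Big)^{-1}\int u^2 ,$$
where the last inequality is $\|\Delta u\|_1^2\ge\frac{4\pi}d\int u^2$ from Steps 1 and 2. The boundary integral is finite, because $x\cdot\nu$ is continuous and positive on the compact set $\partial\Omega$. Dividing by $\int u^2>0$ gives the claim. $\blacksquare$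

*Check on the unit ball.* There $d=2$, $x\cdot\nu=1$ and $|\partial B_1|=4\pi$, so the bound says $\lambda\ge\frac14$. This is compatible with fact 4, by which a solution has $\lambda>\pi^2/4$.
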